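\title{A degree of categoricity that is never strong}

\begin{abstract}
The degree of categoricity of a computable structure is the least Turing degree that computes an isomorphism between any two of its computable presentations. It is strong if, for a single pair of presentations, every isomorphism between them computes the degree. We show that there is a degree of categoricity, strictly between $\mathbf 0''$ and $\mathbf 0''''$, that is not the strong degree of categoricity of any computable structure. The proof passes through $\Pi^0_1$ classes in Baire space. We realize the intersection of the upper cones of a uniform sequence of such classes as the categoricity spectrum of a computable structure, and we construct a degree whose upper cone is such an intersection but is not the upper cone of any single class. Above $\mathbf 0''$ the same translation characterizes both the degrees of categoricity and the strong ones.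
\end{abstract}

\section{Introduction}\label{sec:intro}

Two computable copies of one countable structure are isomorphic, but an isomorphism between them need not be computable. Degrees of categoricity measure the oracle that is needed.

All structures are countable and their languages are computable. A structure is \emph{computable} if it is finite, or if its universe is $\mathbb N=\omega$ and its relations and operations are computable (uniformly in the symbol, when the language is infinite). A \emph{computable presentation} of $\mathcal A$ is a computable structure isomorphic to $\mathcal A$. For computable presentations $\mathcal A^0,\mathcal A^1$ of $\mathcal A$, let $\mathrm{IsSp}(\mathcal A^0,\mathcal A^1)$ be the set of Turing degrees that compute some isomorphism from $\mathcal A^0$ onto $\mathcal A^1$. The \emph{categoricity spectrum} of a computable structure $\mathcal A$ is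
\[
\mathrm{CatSp}(\mathcal A)=\bigcap\mathrm{IsSp}(\mathcal A^0,\mathcal A^1),
\]
the intersection over all pairs of computable presentations of $\mathcal A$. If $\mathrm{CatSp}(\mathcal A)$ has a least element $\mathbf a$, then $\mathbf a$ is the \emph{degree of categoricity} of $\mathcal A$; since spectra are closed upward, this says that $\mathrm{CatSp}(\mathcal A)$ is the upper cone ${\uparrow}\mathbf a=\{\mathbf d:\mathbf d\ge\mathbf a\}$. A degree is \emph{a degree of categoricity} if it is the degree of categoricity of some computable structure. The degree of categoricity $\mathbf a$ of $\mathcal A$ is \emph{strong} if there are computable presentations $\mathcal A^0,\mathcal A^1$ with $\mathrm{IsSp}(\mathcal A^0,\mathcal A^1)={\uparrow}\mathbf a$. As $\mathbf a$ lies in every isomorphism spectrum of $\mathcal A$, this means that every isomorphism from $\mathcal A^0$ onto $\mathcal A^1$ computes $\mathbf a$.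

\begin{example}\label{ex:omega}
The back-and-forth argument gives a computable isomorphism between any two computable presentations of $(\mathbb Q,<)$, so the degree of categoricity of $(\mathbb Q,<)$ is $\mathbf 0$. For $(\mathbb N,<)$ it is $\mathbf 0'$, and it is strong. Indeed, $\emptyset'$ finds the least element and the successor of each element in any computable presentation, and so it computes the isomorphism between any two. Conversely, let $k_0,k_1,\dots$ be a computable one-to-one enumeration of $\emptyset'$. Order the even numbers as usual and place $2s+1$ between $2k_s$ and $2k_s+2$. This order is computable, and its only isomorphism $f$ onto $(\mathbb N,<)$ satisfies $f(2n+2)-f(2n)=2$ exactly when $n\in\emptyset'$.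
\end{example}

In the example one pair of presentations carries the whole lower bound. In general the number of pairs needed is the \emph{spectral dimension} $\mathrm{SpDim}(\mathcal A)$, the least $n\le\omega$ such that $\mathrm{CatSp}(\mathcal A)=\bigcap_{i<n}\mathrm{IsSp}(\mathcal A^0_i,\mathcal A^1_i)$ for some computable presentations $\mathcal A^0_i,\mathcal A^1_i$ ($i<n$) of $\mathcal A$. If $\mathrm{SpDim}(\mathcal A)=0$, the intersection is the set of all degrees, so $\mathcal A$ has degree of categoricity $\mathbf 0$, which is strong. A nonzero degree of categoricity of $\mathcal A$ is strong exactly when $\mathrm{SpDim}(\mathcal A)=1$.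

Finite dimension can be reduced to dimension one at the price of changing the structure. For $1\le n<\omega$ let $\mathcal A^{\oplus n}$ be the disjoint union of $n$ copies of $\mathcal A$, each named by a new unary predicate, with relations and operations interpreted copy by copy (and with a fixed convention for operations on mixed arguments). It is known that if $\mathcal A$ has degree of categoricity $\mathbf a$ and $1\le n=\mathrm{SpDim}(\mathcal A)<\omega$, then $\mathbf a$ is the strong degree of categoricity of $\mathcal A^{\oplus n}$. The reason is that an isomorphism between two presentations of $\mathcal A^{\oplus n}$ is an $n$-tuple of isomorphisms between the summands, so the pair $\mathcal A^0_0\oplus\dots\oplus\mathcal A^0_{n-1}$, $\mathcal A^1_0\oplus\dots\oplus\mathcal A^1_{n-1}$ has spectrum $\bigcap_{i<n}\mathrm{IsSp}(\mathcal A^0_i,\mathcal A^1_i)$. This suggests the following question, posed in \cite{questions}.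

\begin{quote}
\emph{If $\mathbf a$ is the degree of categoricity of a computable structure $\mathcal A$, is there a computable structure $\mathcal B$ whose degree of categoricity is $\mathbf a$ and is strong?}
\end{quote}

One would guess yes and try an infinite sum. The argument above breaks at $n=\omega$, however: an isomorphism between infinite sums is a sequence of isomorphisms, and a degree that computes each term of some such sequence need not compute any such sequence as a whole. We show that this gap cannot be closed.

For $X\in\omega^\omega$ let $X{\upharpoonright}v$ be the string of the first $v$ values of $X$; sets are identified with their characteristic functions. A \emph{$\Pi^0_2$ class} is a set $\{X\in\omega^\omega:\forall u\,\exists v\ \zeta(X{\upharpoonright}v,u,v)\}$ with $\zeta\subseteq\omega^{<\omega}\times\omega\times\omega$ computable, and $F$ is a \emph{$\Pi^0_2$ singleton} if $\{F\}$ is a $\Pi^0_2$ class.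

\begin{theorem}\label{thm:main}
Let $C\subseteq\omega$ be a $\Pi^0_2$ singleton with $C\ge_T\emptyset''$, for example $C=\emptyset^{(n)}$ with $n\ge2$. There is a degree $\mathbf a$ with $\deg(C)<\mathbf a<\deg(C'')$, incomparable with $\deg(C')$, that is a degree of categoricity but is not the strong degree of categoricity of any computable structure.
\end{theorem}

With $C=\emptyset''$ the question has a negative answer, witnessed by a degree with $\mathbf 0''<\mathbf a<\mathbf 0''''$. By the fact about $\mathcal A^{\oplus n}$, and since $\mathbf a\ne\mathbf 0$, every computable structure whose degree of categoricity is such an $\mathbf a$ has spectral dimension $\omega$.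

The proof separates model theory from degree theory. A \emph{$\Pi^0_1$ class} is the set $[T]\subseteq\omega^\omega$ of infinite paths of a computable tree $T\subseteq\omega^{<\omega}$. For $P\subseteq\omega^\omega$ let ${\uparrow}P$ be the set of degrees that compute a member of $P$. The isomorphisms between two computable structures form a $\Pi^0_1$ class, so isomorphism spectra have the form ${\uparrow}P$, and categoricity spectra are countable intersections of such sets. The next theorem is a converse.

\begin{theorem}\label{thm:real}
Let $(T_i)_{i\in\omega}$ be uniformly computable trees, let $P_i=[T_i]$, and suppose that $I=\{i:P_i\ne\emptyset\}$ is nonempty. Suppose that every member of every $P_i$ computes $\emptyset''$ and that none is computable in $\emptyset''$. Then there are computable structures $\mathcal M$ and $\mathcal M^{(i)}$ $(i\in\omega)$ such that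
\begin{itemize}
\item $\mathcal M^{(i)}\cong\mathcal M$ if and only if $i\in I$,
\item $\mathrm{IsSp}(\mathcal M,\mathcal M^{(i)})={\uparrow}P_i$ for $i\in I$, and
\item $\mathrm{CatSp}(\mathcal M)=\bigcap_{i\in I}{\uparrow}P_i$.
\end{itemize}
\end{theorem}

Empty classes are allowed in the sequence and are ignored in the intersection. This freedom lets us list classes that depend on guesses and become empty when the guess is wrong. Above $\mathbf 0''$ the translation is exact.

\begin{theorem}\label{thm:char}
Let $\mathbf a>\mathbf 0''$.
\begin{itemize}
\item[(1)] $\mathbf a$ is a degree of categoricity if and only if there is a uniform sequence $(P_i)_{i\in\omega}$ of $\Pi^0_1$ classes with ${\uparrow}\mathbf a=\bigcap\{{\uparrow}P_i:P_i\ne\emptyset\}$.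
\item[(2)] $\mathbf a$ is the strong degree of categoricity of some computable structure if and only if ${\uparrow}\mathbf a={\uparrow}P$ for a single $\Pi^0_1$ class $P$.
\item[(3)] If $C\ge_T\emptyset''$ is a $\Pi^0_2$ singleton and $\deg(C)\le\mathbf a\le\deg(C')$, then $\mathbf a$ is a strong degree of categoricity.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:char} is not needed for Theorem~\ref{thm:main}, but it says what has to be built: a cone that is the intersection of a uniform sequence of sets ${\uparrow}P_i$ and is not of the form ${\uparrow}P$. Part (3) shows that $C''$ cannot be replaced by $C'$ in Theorem~\ref{thm:main}. The case $\mathbf a=\mathbf 0''$ is excluded from Theorem~\ref{thm:char} and is not used anywhere.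

Section~\ref{sec:prelim} collects the facts about classes. Section~\ref{sec:degree} constructs the degree and derives Theorem~\ref{thm:main} from Theorem~\ref{thm:real}. Sections~\ref{sec:towers} and~\ref{sec:forest} prove Theorem~\ref{thm:real} and can be read independently of Section~\ref{sec:degree}. Section~\ref{sec:char} proves Theorem~\ref{thm:char}.

\section{Classes, singletons and isomorphisms}\label{sec:prelim}

We write $\tau\subseteq\tau'$ and $\tau\subset X$ for the prefix relation between strings and functions, $\tau^\frown k$ for concatenation, and $X\oplus Y$ for the function with values $X(n)$ at $2n$ and $Y(n)$ at $2n+1$. The list $(\Phi_j)_{j\in\omega}$ contains all Turing functionals. A \emph{c.e.\ operator} $W$ assigns to each oracle $X$ the set $W^X$ of inputs on which a fixed oracle machine halts. The jump of $C$ is $C'$. We use two textbook facts.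
\begin{itemize}
\item \emph{Limit lemma.} $A\le_TC'$ if and only if $A(n)=\lim_s\Phi^C(n,s)$ for some functional $\Phi$ with $\Phi^C$ total.
\item \emph{Post's theorem.} A set is c.e.\ in $C^{(n)}$ if and only if it is $\Sigma^0_{n+1}(C)$. In particular $C'$ decides $\Sigma^0_1(C)$ questions and $C''$ decides $\Pi^0_2(C)$ questions. The complement of a set c.e.\ in $C'$ has the form $\{x:\forall u\ (x,u)\in U^C\}$, and a set c.e.\ in $C''$ has the form $\{x:\exists k\,\forall u\ (x,k,u)\in W^C\}$, for c.e.\ operators $U,W$.
\end{itemize}

\subsection*{$\Pi^0_1$ classes}
A set $P\subseteq\omega^\omega$ is a $\Pi^0_1$ class if and only if its complement is $\{X:\exists n\ X{\upharpoonright}n\in W\}$ for a c.e.\ set $W$ of strings. Given a tree $T$, take the complement of $T$ for $W$. Given $W$ with an increasing enumeration $(W_s)$, take the computable tree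
\begin{equation}\label{eq:treeW}
T_W=\{\tau:\text{no prefix of }\tau\text{ lies in }W_{|\tau|}\}.
\end{equation}
Both passages are effective in the indices. In practice, a uniformly computable list of conditions, each decided by finitely many values of $X$, defines a $\Pi^0_1$ class. A sequence of classes is \emph{uniform} if it is given by uniformly computable trees. The product $P\times Q=\{X\oplus Y:X\in P,\ Y\in Q\}$ of two $\Pi^0_1$ classes is a $\Pi^0_1$ class, uniformly, and
\begin{equation}\label{eq:product}
{\uparrow}(P\times Q)={\uparrow}P\cap{\uparrow}Q .
\end{equation}
This is the counterpart, for classes, of the passage from $\mathcal A$ to $\mathcal A^{\oplus n}$.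

\begin{lemma}\label{lem:iso}
If $\mathbf a\neq\mathbf 0$ is the strong degree of categoricity of a computable structure, then ${\uparrow}\mathbf a={\uparrow}P$ for some $\Pi^0_1$ class $P$.
\end{lemma}

\begin{proof}
Let $\mathrm{IsSp}(\mathcal B^0,\mathcal B^1)={\uparrow}\mathbf a$. Isomorphisms between finite structures are computable and $\mathbf a\ne\mathbf 0$, so both structures have universe $\mathbb N$. Let $P$ be the set of all $f\oplus f^{-1}$ with $f\colon\mathcal B^0\cong\mathcal B^1$. It consists of those $f\oplus k$ such that $f(k(x))=x=k(f(x))$ for each $x$ and $f$ preserves each symbol of the language on each tuple. These conditions can be listed computably and each is decided by finitely many values of $f$ and $k$, so $P$ is a $\Pi^0_1$ class. (The inverse is included because surjectivity of $f$ alone is not a condition of this kind.) Since $f\oplus f^{-1}\equiv_Tf$, we have ${\uparrow}P=\mathrm{IsSp}(\mathcal B^0,\mathcal B^1)$.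
\end{proof}

\subsection*{$\Pi^0_2$ classes}
The $\Pi^0_2$ classes are exactly the sets $\{X:\forall u\ u\in W^X\}$ with $W$ a c.e.\ operator: given $\zeta$, let $W^X=\{u:\exists v\ \zeta(X{\upharpoonright}v,u,v)\}$; given $W$, let $\zeta(\tau,u,v)$ say that $u$ enters $W^\tau$ within $v$ steps with all queries below $|\tau|$. In this form one sees that $\Pi^0_2$ classes are effectively closed under finite and uniform countable intersections, and that for a functional $\Gamma$ and a $\Pi^0_2$ class $K$ the set $\{Z:\Gamma^Z\text{ is total and in }K\}$ is a $\Pi^0_2$ class. In particular, if $C$ is a $\Pi^0_2$ singleton, then ``$Z=C$'' is a $\Pi^0_2$ condition on $Z\oplus X$. Also, the graph of a $\Pi^0_2$ singleton $F\in\omega^\omega$ is again one, so nothing is lost when a singleton is assumed to be a set.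

In Baire space the existential quantifier of a $\Pi^0_2$ class can be absorbed into the member by recording its least witnesses.

\begin{lemma}\label{lem:hat}
Let $K=\{X:\forall u\,\exists v\ \zeta(X{\upharpoonright}v,u,v)\}$ and
\[
\hat K=\{X\oplus g:\text{ for all }u,\ g(u)\text{ is the least }v\text{ with }\zeta(X{\upharpoonright}v,u,v)\}.
\]
Then $\hat K$ is a $\Pi^0_1$ class, uniformly in $\zeta$; the map $X\oplus g\mapsto X$ is a bijection from $\hat K$ onto $K$; and $X\oplus g\equiv_TX$ for $X\oplus g\in\hat K$. In particular, if $F$ is a $\Pi^0_2$ singleton, then there is $f\equiv_TF$ such that $\{f\}$ is a $\Pi^0_1$ class.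
\end{lemma}

\begin{proof}
For each $u$ the condition is decided by $g(u)$ and $X{\upharpoonright}g(u)$. A function $g$ with $X\oplus g\in\hat K$ exists exactly when $X\in K$; it is then unique, and $X$ computes it by search.
\end{proof}

\begin{lemma}\label{lem:single}
Let $C\subseteq\omega$ be a $\Pi^0_2$ singleton.
\begin{itemize}
\item[(i)] $C'$ is a $\Pi^0_2$ singleton. Hence so is every $\emptyset^{(n)}$.
\item[(ii)] If $A\in\omega^\omega$ and $A\le_TC'$, then $C\oplus A$ is a $\Pi^0_2$ singleton.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $g$ be computable with $x\in Y\iff g(x)\in Y'$ for all $x$ and all sets $Y$. For a set $Z$ put $Y_Z=\{x:g(x)\in Z\}$. If $Z=C'$, then $Y_Z=C$; so $Z=C'$ if and only if $Y_Z=C$ and $Z=(Y_Z)'$. The last condition says that every $x\in Z$ enters $(Y_Z)'$ at some stage and that no $x\notin Z$ enters at any stage, which is $\Pi^0_2$. The class $\{\emptyset\}$ is defined by $\forall u\ X(u)=0$, and induction gives the second claim.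

(ii) Write $A(n)=\lim_s\Phi^C(n,s)$ with $\Phi^C$ total. A convergent sequence of numbers takes exactly one value infinitely often, so $Z\oplus X=C\oplus A$ if and only if $Z=C$ and $\forall n\,\forall s\,\exists t>s\ \Phi^Z(n,t){\downarrow}=X(n)$.
\end{proof}

\section{The degree}\label{sec:degree}

\subsection{A class in which two members know more than one}

By Lemma~\ref{lem:iso} we need a degree $\mathbf a$ whose cone is not ${\uparrow}P$ for any $\Pi^0_1$ class $P$, and yet is a countable intersection of such sets. The classes will be the shrinking neighborhoods of one point $A$ inside one closed set $R$.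

\begin{proposition}\label{prop:A}
For every $C\subseteq\omega$ there are $A\in\omega^\omega$ with $A\le_TC''$ and a set $B\subseteq\omega^{<\omega}$, c.e.\ in $C'$, such that the class $R=\{X\in\omega^\omega:\text{no nonempty prefix of }X\text{ is in }B\}$ has the following properties.
\begin{itemize}
\item[(a)] $A\in R$.
\item[(b)] If $X\ne Y$ are in $R$, then $X\oplus Y\oplus C\ge_TC'\oplus A$.
\item[(c)] If $Q$ is a computable tree, $\Psi$ is a functional and $\Psi^{A\oplus C}\in[Q]$, then some $f\in[Q]$ does not compute $A\oplus C$.
\end{itemize}
\end{proposition}

Property (c) says that $\deg(A\oplus C)$ is never the least degree of a member of a $\Pi^0_1$ class. Property (b) says that the neighborhoods of $A$ in $R$ together determine this degree.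

\begin{lemma}\label{lem:nbhd}
Let $A,R$ satisfy \textup{(b)}. If a degree $\mathbf d$ computes $C$ and, for each $n$, some $X_n\in R$ with $X_n\supset A{\upharpoonright}n$, then $\mathbf d$ computes $A\oplus C$.
\end{lemma}

\begin{proof}
If $X_0=A$ we are done. Otherwise choose $n$ with $X_0{\upharpoonright}n\ne A{\upharpoonright}n$. Then $X_n\ne X_0$, and $X_0\oplus X_n\oplus C\ge_TA$ by (b).
\end{proof}

The number $n$ in this proof depends on $\mathbf d$. This is the one place where infinitely many classes are used.

How can two members of a class always be strong while single members are weak? The device is to leave one string free on each level.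

\begin{example}\label{ex:free}
Let $m\in\omega^\omega$, let $\sigma(n)\in\omega^n$ for each $n$, and let
\[
R(\sigma,m)=\{X:\text{for all }n,\ X{\upharpoonright}n=\sigma(n)\text{ or }X(n)\ge m(n)\}.
\]
Call $\sigma(n)$ the \emph{free node} and $m(n)$ the \emph{threshold} of level $n$. If $X,Y\in R(\sigma,m)$ and $X{\upharpoonright}n_0\ne Y{\upharpoonright}n_0$, then on each level $n\ge n_0$ at most one of $X,Y$ passes through the free node, so $\max(X(n),Y(n))\ge m(n)$. Thus $X\oplus Y$ computes a function $g\ge m$. A single member need not: if $\sigma(n)=0^n$, the zero function is a member however fast $m$ grows. Several members can also be built in turns. If strings $\xi,\eta$ of length $\ell$ obey the rule so far and $q\supseteq\xi$ is \emph{any} extension, put the free nodes of the levels $\ell\le n<|q|$ on $q$ and continue $\eta$ with the values $m(n)$; both strings still obey the rule.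
\end{example}

So (b) will hold if every $g\ge m$, together with $C$, computes $C'$ and $A$. Let $J=C'$, with an increasing $C$-computable enumeration $(J_s)$, and let $\rho(n)$ be the least $s$ such that $J_s$ and $J$ agree on $\{0,\dots,n\}$. Then $\rho\le_TJ$, and
\begin{equation}\label{eq:modulus}
g\ge\rho\text{ pointwise}\ \Longrightarrow\ g\oplus C\ge_TJ,
\end{equation}
because $n\in J$ if and only if $n\in J_{g(n)}$. We build $A$ as the limit of a $J$-computable approximation, keep $m\ge\rho$, and raise $m(n)$ to at least the current stage whenever $A(n)$ changes.

\subsection{One requirement}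

Consider a single pair $(\Psi,Q)$ in (c). Alongside $A$ we grow a \emph{companion} $X$, which branches off $A$ at some level $r$, and we use the freedom of Example~\ref{ex:free} for $X$. Two kinds of steps alternate, for $j=0,1,2,\dots$; each asks $J$ a $\Sigma^0_1(C)$ question about the current string $\xi$ of $X$, of length $\ell$.

\emph{Length step.} Is there $q\supseteq\xi$ such that $\Psi^{q\oplus C}$ converges on $0,\dots,j$? If so, and if the output is a string of $Q$, extend $X$ to $q$ and continue $A$ with threshold values.

\emph{Diagonal step.} Is there $q\supseteq\xi$ with $\Phi_j^{q\oplus C}(\ell){\downarrow}$? If so, extend $X$ to $q$ and choose $A(\ell)$ above the threshold and different from the output. If not, $\Phi_j^{X\oplus C}$ is partial.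

If every length step succeeds, then $f=\Psi^{X\oplus C}$ is a path of $Q$, and $f\le_TX\oplus C\not\ge_TA$, which is the conclusion of (c). If a length step fails, we hold a string $q\supseteq\xi$ such that $\Psi^{Z\oplus C}\notin[Q]$ for \emph{every} $Z\supset q$: either no extension of $q=\xi$ gives convergence, or the output has left $Q$. Then we \emph{swap}: $A$ abandons its values from level $r$ on and moves to $q$, and the hypothesis of (c) is false.

Since $B$ is only enumerated, a string once forbidden stays forbidden. The swap is legal because the companion has obeyed all thresholds so far, so that no prefix of $q$ has been forbidden. Its cost is that $A$ changes on the levels $n\ge r$, so that the thresholds there must be raised. Companions of other pairs then lie below the new thresholds and off the free nodes, which now sit on $q$; they must be rerouted from level $r$ on (Figure~\ref{fig:swap}), and this destroys computations secured by their earlier steps. A companion needs infinitely many steps, and each step must eventually be safe. We therefore give each step its own place in the priority order: a swap may destroy only steps of lower priority, and a new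 companion branches above everything secured by steps of higher priority.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.05,yscale=0.85]
\foreach \x/\l in {1/{$r_{e'}$},3/{$r_e$},6/{$\ell_s$},8/{$|q|$}}
  \draw[dotted] (\x,3) -- (\x,-0.4) node[below] {\l};
\draw[very thick] (0,0) -- (3,0) -- (3.6,0.9) -- (8,0.9) node[right] {$A_{s+1}=q$};
\draw[dashed] (3,0) -- (6,0) node[right] {$A_s$};
\fill (6,0.9) circle (2pt) node[above right] {$X_{e,s}$};
\draw (1,0) -- (1.6,1.8) -- (3,1.8) -- (3.6,2.6) -- (8,2.6) node[right] {$X_{e',s+1}$};
\draw[dashed] (3,1.8) -- (6,1.8) node[right] {$X_{e',s}$};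
\end{tikzpicture}
\caption{A swap at stage $s+1$; levels increase to the right. The approximation to $A$ leaves its old values (dashed) at level $r_e$, where the companion $X_e$ had branched off, and moves to an extension $q$ of $X_{e,s}$. A companion $X_{e'}$ of higher priority keeps its values below $r_e$ and is continued from there with the new, larger thresholds.}\label{fig:swap}
\end{figure}

\subsection{The construction}

Let $(\Psi_e,Q_e)_{e\in\omega}$ be an effective list of all pairs of a functional and a tree of the form \eqref{eq:treeW}; every $\Pi^0_1$ class occurs as $[Q_e]$ together with any given functional. For a string $q$, $\Psi^{q\oplus C}(i){\downarrow}$ means that the computation converges and queries the first component of the oracle only below $|q|$; it then converges to the same value for every extension of $q$.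

There are requirements $\mathsf N_e$, which start and give up the companion $X_e$, and $\mathsf L_{e,j}$, $\mathsf D_{e,j}$, which perform its length and diagonal steps. Fix a computable priority order of type $\omega$ in which $\mathsf N_e$ precedes all $\mathsf L_{e,j}$ and $\mathsf D_{e,j}$, and write $Z\prec Z'$ if $Z$ has higher priority than $Z'$.

The construction is computable in $J$. At stage $s$ we have a length $\ell_s$, a string $A_s\in\omega^{\ell_s}$, and for each $n<\ell_s$ a free node $\sigma_s(n)\in\omega^n$ and a threshold $m_s(n)$. Each $\mathsf N_e$ is \emph{idle}, \emph{done}, or \emph{active} with a number $r_e<\ell_s$ and a string $X_{e,s}\in\omega^{\ell_s}$. Each $\mathsf L_{e,j}$, $\mathsf D_{e,j}$ is \emph{unsatisfied} or \emph{satisfied} with a number $u\le\ell_s$. The \emph{current strings} are $A_s$ and the $X_{e,s}$ with $\mathsf N_e$ active. To \emph{initialize} $\mathsf N_e$ is to make it idle and discard $X_e$; to initialize $\mathsf L_{e,j}$ or $\mathsf D_{e,j}$ is to make it unsatisfied. At stage $0$, $\ell_0=0$ and all requirements are idle or unsatisfied.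

\medskip\noindent\emph{Stage $s+1$.} Let $\ell=\ell_s$ and $\mu(n)=\max(s+1,\rho(n))$. The requirement $\mathsf N_e$ \emph{requires attention} if it is idle; $\mathsf L_{e,j}$ and $\mathsf D_{e,j}$ require attention if they are unsatisfied and $\mathsf N_e$ is active. Almost all $\mathsf N_e$ are idle, so there is a requirement $Z$ of highest priority that requires attention. It \emph{receives attention} as follows; quantities that are not mentioned do not change.
\begin{itemize}
\item $Z=\mathsf N_e$: \emph{start}. Initialize all requirements of lower priority. Make $\mathsf N_e$ active with $r_e=\ell$. Put $\ell_{s+1}=\ell+1$, $\sigma(\ell)=A_s$, $m(\ell)=\mu(\ell)$ and $X_e=A_s{}^\frown(\mu(\ell)+1)$. Extend every other current string, including $A_s$, by the value $\mu(\ell)$.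
\item $Z=\mathsf L_{e,j}$. Ask $J$ whether there is $q\supseteq X_{e,s}$ with $\Psi_e^{q\oplus C}(i){\downarrow}$ for all $i\le j$. If not, swap with $q=X_{e,s}$. If so, take the first such $q$ found with $|q|>\ell$. If the string $\langle\Psi_e^{q\oplus C}(i)\rangle_{i\le j}$ is not in $Q_e$, swap with $q$; otherwise run with $q$.
\item $Z=\mathsf D_{e,j}$. Ask $J$ whether there is $q\supseteq X_{e,s}$ with $|q|>\ell$ and $\Phi_j^{q\oplus C}(\ell){\downarrow}$. If not, initialize all requirements of lower priority and declare $Z$ satisfied with $u=\ell$. If so, run with the first such $q$ found, except that $A_{s+1}(\ell)$ is the least number $\ge\mu(\ell)$ different from $\Phi_j^{q\oplus C}(\ell)$.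
\end{itemize}
Here the two procedures are:
\begin{itemize}
\item \emph{Run with $q$.} Initialize all requirements of lower priority than $Z$. Put $\ell_{s+1}=|q|$, and $\sigma(n)=q{\upharpoonright}n$, $m(n)=\mu(n)$ for $\ell\le n<|q|$. Put $X_e=q$, and extend every other current string by the values $\mu(n)$, $\ell\le n<|q|$. Declare $Z$ satisfied with $u=|q|$.
\item \emph{Swap with $q$.} Let $r=r_e$. Initialize all requirements of lower priority than $\mathsf N_e$, and declare $\mathsf N_e$ done. Put $\ell_{s+1}=|q|$, and $\sigma(n)=q{\upharpoonright}n$, $m(n)=\mu(n)$ for $r\le n<|q|$. Put $A_{s+1}=q$. \emph{Reroute} every $X_{e'}$ that is still active: replace it by $X_{e',s}{\upharpoonright}r$ followed by the values $\mu(n)$, $r\le n<|q|$.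
\end{itemize}
Starts and swaps count as \emph{actions} of $\mathsf N_e$; becoming satisfied is the action of $\mathsf L_{e,j}$ or $\mathsf D_{e,j}$. Finally let
\[
B_s=\{\tau^\frown k:\ |\tau|=n<\ell_s,\ \tau\ne\sigma_s(n),\ k<m_s(n)\},\qquad B=\bigcup_sB_s .
\]
The set $B$ is c.e.\ in $J$.

\subsection{Verification}

The length $\ell_s$ is nondecreasing. Whenever $m(n)$ is defined or redefined at stage $s+1$, it receives the value $\max(s+1,\rho(n))$; so $m_s(n)\ge\rho(n)$, and $m_s(n)$ is nondecreasing in $s$.

\begin{lemma}\label{lem:inv}
At every stage $s$ the following hold.
\begin{itemize}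
\item[(I1)] If $\mathsf N_e\prec\mathsf N_{e'}$ are both active, then $r_e<r_{e'}$.
\item[(I2)] If $Z$ is satisfied with $u$, $\mathsf N_{e'}$ is active and $Z\prec\mathsf N_{e'}$, then $u\le r_{e'}$.
\item[(I3)] If $\mathsf N_e$ is active, then $X_{e,s}{\upharpoonright}r_e=A_s{\upharpoonright}r_e$.
\item[(I4)] For each current string $\xi$ and each $n<\ell_s$, either $\xi{\upharpoonright}n=\sigma_s(n)$ or $\xi(n)\ge m_s(n)$.
\end{itemize}
\end{lemma}

\begin{proof}
(I1) At the last start of $\mathsf N_e$, the requirement $\mathsf N_{e'}$ was made idle and the length became $r_e+1$. So $\mathsf N_{e'}$ started later, with $r_{e'}$ equal to the length at that time, which was at least $r_e+1$.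

(I2) When $Z$ last became satisfied, $\mathsf N_{e'}$ was made idle and the length became (or was) $u$. So $\mathsf N_{e'}$ started later, with $r_{e'}\ge u$.

(I3) We use induction on $s$. At a start of $\mathsf N_e$, $X_e{\upharpoonright}r_e=A_s=A_{s+1}{\upharpoonright}r_e$. At starts and runs the surviving strings are only extended, so nothing changes below $r_{e'}<\ell_s$ for an $\mathsf N_{e'}$ that was already active. At a swap of $\mathsf N_e$, an $\mathsf N_{e'}$ that remains active has $\mathsf N_{e'}\prec\mathsf N_e$, so $r_{e'}<r_e$ by (I1). Its string is unchanged below $r_e$, and so is $A$: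
\begin{equation}\label{eq:Akept}
A_{s+1}{\upharpoonright}r_e=q{\upharpoonright}r_e=X_{e,s}{\upharpoonright}r_e=A_s{\upharpoonright}r_e
\end{equation}
by (I3) at stage $s$.

(I4) Again by induction. \emph{Start or run.} For $n<\ell$ the free node and threshold are unchanged, and the restriction to $\ell$ of each string current at $s+1$ was current at $s$ (for the new $X_e$ of a start it is $A_s$). On the new levels: at a start all strings have a value $\ge\mu(\ell)=m(\ell)$ at $\ell$; at a run $q{\upharpoonright}n=\sigma(n)$, and all other strings have values $\ge\mu(n)=m(n)$, also in the exceptional case $A_{s+1}(\ell)$. \emph{Swap.} For $n<r$ the free node and threshold are unchanged, and each string current at $s+1$ agrees below $r$ with a string current at $s$. For $r\le n<|q|$ we have $q{\upharpoonright}n=\sigma(n)$, and the rerouted strings have the value $\mu(n)=m(n)$. \emph{Negative answer for $\mathsf D_{e,j}$.} No surviving string changes.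
\end{proof}

Inspecting the construction and using \eqref{eq:Akept}, we obtain the rule that governs all changes:
\begin{itemize}
\item[($\dagger$)] for $n<\ell_s$, the values $A_s(n)$, $\sigma_s(n)$, $m_s(n)$, and $X_{e,s}(n)$ while $\mathsf N_e$ stays active, change at stage $s+1$ only if some $\mathsf N_{e'}$ with $r_{e'}\le n$ swaps.
\end{itemize}

\begin{lemma}\label{lem:finite}
Each requirement acts finitely often. Each $\mathsf N_e$ is eventually permanently active or permanently done, and in the first case all $\mathsf L_{e,j}$, $\mathsf D_{e,j}$ are eventually permanently satisfied. Moreover $\ell_s\to\infty$; the limits $A=\lim_sA_s$, $\sigma(n)=\lim_s\sigma_s(n)$, $m(n)=\lim_sm_s(n)$ exist; $X_e=\lim_sX_{e,s}$ exists if $\mathsf N_e$ is permanently active; and $A\le_TC''$.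
\end{lemma}

\begin{proof}
A requirement is initialized only by an action of a requirement of higher priority. Between initializations, $\mathsf N_e$ starts at most once and swaps at most once, and $\mathsf L_{e,j}$, $\mathsf D_{e,j}$ become satisfied at most once. Induction along the priority order gives the first claim.

Fix $Z$ and a stage after which no requirement of priority higher than $Z$ acts. If such a requirement required attention later, one of them would receive it, and this yields an action of that requirement or, in the case of a swap, of the still higher $\mathsf N_e\prec\mathsf L_{e,j}$. So none requires attention, $Z$ receives attention as soon as it requires it, and $Z$ is never initialized again. For $Z=\mathsf N_e$ this shows that $Z$ does not stay idle, and an active $\mathsf N_e$ becomes done at most once. For $Z=\mathsf L_{e,j}$ or $\mathsf D_{e,j}$ with $\mathsf N_e$ permanently active, attention makes $Z$ satisfied, as no swap of $\mathsf N_e$ occurs.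

Each $\mathsf N_e$ starts at least once and each start increases the length, so $\ell_s\to\infty$. For the same reason at most $n+1$ starts choose a number $r\le n$, and each start is followed by at most one swap that uses its number. By ($\dagger$) the limits exist. The limit lemma gives $A\le_TJ'=C''$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:A}]
(a) We show by induction on $s$ that no nonempty prefix of a string current at stage $s$ lies in $\bigcup_{t\le s}B_t$. Let $\xi$ be current at stage $s+1$ and let $n<\ell_{s+1}$. By (I4), $\xi{\upharpoonright}(n+1)\notin B_{s+1}$. Let $t\le s$. If $n\ge\ell_t$, then $B_t$ contains no string of length $n+1$. Let $n<\ell_t\le\ell_s$. If $\xi{\upharpoonright}(n+1)$ is a prefix of a string current at $s$, the induction hypothesis applies; this covers starts, runs, and the string $q\supseteq X_{e,s}$ of a swap. In the remaining case $\xi$ was rerouted at a swap and $n\ge r$. Then $\xi(n)=m_{s+1}(n)\ge m_t(n)$, so $\xi{\upharpoonright}(n+1)\notin B_t$. This completes the induction. Since $A{\upharpoonright}(n+1)\subseteq A_s$ for all large $s$, no nonempty prefix of $A$ is in $B$.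

(b) For each $n$ there is $s$ with $\ell_s>n$, $\sigma_s(n)=\sigma(n)$ and $m_s(n)=m(n)$, and members of $R$ have no prefix in $B_s$. Hence $R\subseteq R(\sigma,m)$ in the notation of Example~\ref{ex:free}, and for $X\ne Y$ in $R$ there is $g\le_TX\oplus Y$ with $g\ge m$. As $m\ge\rho$, \eqref{eq:modulus} gives $g\oplus C\ge_TJ$. Whenever $A(n)$ is defined or changed at a stage $s+1$, the threshold $m(n)$ is set to $\mu(n)\ge s+1$: at starts and runs this concerns the new levels, and at swaps the levels $n\ge r$, by \eqref{eq:Akept}. So $A_s(n)$ is defined and equal to $A(n)$ for all $s\ge m(n)$, and $A(n)=A_{g(n)}(n)$ is computable from $g\oplus J$.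

(c) Let $\Psi^{A\oplus C}\in[Q]$, and choose $e$ with $\Psi_e=\Psi$ and $[Q_e]=[Q]$.

Suppose first that $\mathsf N_e$ is permanently done, through a swap with $q$ at a stage $s+1$ at which $\mathsf L_{e,j}$ received attention. Afterwards no $\mathsf N_{e'}\prec\mathsf N_e$ acts, since that would initialize $\mathsf N_e$, and every $\mathsf N_{e'}$ of lower priority was initialized at the swap and restarts with $r_{e'}\ge|q|$. By ($\dagger$), $A\supset q$. If the answer of $J$ was negative, then $q=X_{e,s}$, and $\Psi_e^{A\oplus C}$ is not total, because otherwise a long prefix of $A$ would be an extension of $X_{e,s}$ giving convergence on $0,\dots,j$. If it was positive, then $\Psi_e^{A\oplus C}{\upharpoonright}(j+1)\notin Q_e$. Both contradict $\Psi_e^{A\oplus C}\in[Q_e]$.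

So $\mathsf N_e$ is permanently active. Let $Z$ be $\mathsf L_{e,j}$ or $\mathsf D_{e,j}$, and consider the stage at which $Z$ becomes satisfied for the last time, with number $u$. From then on $X_e{\upharpoonright}u$ and $A{\upharpoonright}u$ do not change. Indeed, $\mathsf N_e$ stays active, since an initialization or swap of $\mathsf N_e$ would initialize $Z$, and by ($\dagger$) a change needs a swap of some $\mathsf N_{e'}$ with $r_{e'}<u$. If $\mathsf N_{e'}\prec Z$, the swap would initialize $Z$; if $Z\prec\mathsf N_{e'}$, then $r_{e'}\ge u$ by (I2).

For $Z=\mathsf L_{e,j}$ the final run has $q\subset X_e$, so $\Psi_e^{X_e\oplus C}{\upharpoonright}(j+1)$ is defined and in $Q_e$. Hence $f=\Psi_e^{X_e\oplus C}$ is total and in $[Q_e]=[Q]$. For $Z=\mathsf D_{e,j}$ let $\ell$ be the length at its final action. If the answer was negative, then $X_e$ extends the string asked about, and $\Phi_j^{X_e\oplus C}(\ell)$ diverges, since a convergent computation would provide a $q$. If it was positive, then $\Phi_j^{X_e\oplus C}(\ell){\downarrow}\ne A(\ell)$, because $\ell<u=|q|$. So $X_e\oplus C\not\ge_TA$, and $f\le_TX_e\oplus C$ does not compute $A\oplus C$.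
\end{proof}

\subsection{Consequences and proof of Theorem~\ref{thm:main}}

\begin{corollary}\label{cor:B}
Let $C\subseteq\omega$ be a $\Pi^0_2$ singleton, let $A,R$ be as in Proposition~\ref{prop:A}, and let $\mathbf a=\deg(A\oplus C)$.
\begin{itemize}
\item[(i)] There is no $\Pi^0_1$ class $P$ with ${\uparrow}P={\uparrow}\mathbf a$, and $\mathbf a$ is not the strong degree of categoricity of any computable structure.
\item[(ii)] No element of $\mathbf a$ is a $\Pi^0_2$ singleton; $\mathbf a$ is incomparable with $\deg(C')$; and $\deg(C)<\mathbf a<\deg(C'')$.
\item[(iii)] No $X\in R$ is computable in $C$.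
\end{itemize}
\end{corollary}

\begin{proof}
(i) If ${\uparrow}[Q]={\uparrow}\mathbf a$, then $\Psi^{A\oplus C}\in[Q]$ for some $\Psi$, and every member of $[Q]$ computes $A\oplus C$, contrary to Proposition~\ref{prop:A}(c). In particular $\mathbf a\ne\mathbf 0$, since the cone of $\mathbf 0$ is ${\uparrow}\omega^\omega$. Lemma~\ref{lem:iso} gives the second statement.

(ii) If $F\in\mathbf a$ were a $\Pi^0_2$ singleton, Lemma~\ref{lem:hat} would give a $\Pi^0_1$ class $\{f\}$ with $f\in\mathbf a$, contrary to (i). If $\mathbf a\le\deg(C')$, then $C\oplus A\in\mathbf a$ is a $\Pi^0_2$ singleton by Lemma~\ref{lem:single}(ii). If $\mathbf a\ge\deg(C')$, then $C'\oplus A\in\mathbf a$; since $C'$ is a $\Pi^0_2$ singleton and $A\le_T(C')'$, so is $C'\oplus A$. Both cases are impossible. Finally $C\le_TA\oplus C\le_TC''$, and equality at either end would make $\mathbf a$ comparable with $\deg(C')$.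

(iii) Let $X\in R$ with $X\le_TC$. If $X=A$, then $\mathbf a=\deg(C)$. If $X\ne A$, then $A\oplus C\ge_TX\oplus A\oplus C\ge_TC'$ by Proposition~\ref{prop:A}(a),(b). Both contradict (ii).
\end{proof}

It remains to present the neighborhoods of $A$ in $R$ as a uniform sequence of $\Pi^0_1$ classes. The class $R$ is $\Pi^0_2$ relative to $C$, and $C$ can be named inside a $\Pi^0_2$ class. The difficulty is that we cannot list the prefixes of $A$. We list all strings $\alpha$ instead and arrange that the class is empty unless $\alpha\subset A$. A $\Pi^0_2$ class that knows $C$ can test a $\Pi^0_2(C)$ statement, and one more existential quantifier can be put into the index. So $\Sigma^0_3(C)$ statements can be tested, and $A\le_TC''$ is what this requires.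

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:real}]
Take $A,B,R$ from Proposition~\ref{prop:A} and $\mathbf a=\deg(A\oplus C)$. By Corollary~\ref{cor:B} it suffices to show that $\mathbf a$ is a degree of categoricity.

The set of prefixes of $A$ is computable in $C''$, and $B$ is c.e.\ in $C'$. By Post's theorem there are c.e.\ operators $W,U$ with
\[
\alpha\subset A\iff\exists k\,\forall u\ (\alpha,k,u)\in W^C,\qquad \tau\notin B\iff\forall u\ (\tau,u)\in U^C .
\]
For $(\alpha,k)\in\omega^{<\omega}\times\omega$ let $K_{\alpha,k}$ be the set of all $Z\oplus X$ such that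
\[
Z=C,\qquad\alpha\subset X,\qquad\forall u\ (\alpha,k,u)\in W^Z,\qquad\forall n\ge1\,\forall u\ (X{\upharpoonright}n,u)\in U^Z .
\]
These are $\Pi^0_2$ classes, uniformly in $(\alpha,k)$, because $C$ is a $\Pi^0_2$ singleton. Let $P_{\alpha,k}=\hat K_{\alpha,k}$ as in Lemma~\ref{lem:hat}; these are uniformly $\Pi^0_1$ classes, and ${\uparrow}P_{\alpha,k}={\uparrow}K_{\alpha,k}$. If $\forall u\ (\alpha,k,u)\in W^C$ fails, then $K_{\alpha,k}=\emptyset$. If it holds, then $\alpha\subset A$ and $K_{\alpha,k}=\{C\oplus X:X\in R,\ X\supset\alpha\}$, which contains $C\oplus A$. For each $\alpha\subset A$ the second case occurs for some $k$.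

Every member of every $P_{\alpha,k}$ computes $C\ge_T\emptyset''$ and an element of $R$. By Corollary~\ref{cor:B}(iii) it is not computable in $C$, hence not in $\emptyset''$. (This is the only place where $C\ge_T\emptyset''$ is used.) Theorem~\ref{thm:real} yields a computable structure $\mathcal M$ with
\[
\mathrm{CatSp}(\mathcal M)=\bigcap\{{\uparrow}P_{\alpha,k}:P_{\alpha,k}\ne\emptyset\}.
\]
This set contains $\mathbf a$. A degree $\mathbf d$ in it computes $C$ and, for each $n$, an element of $R$ extending $A{\upharpoonright}n$, so $\mathbf d\ge\mathbf a$ by Lemma~\ref{lem:nbhd}. Thus $\mathrm{CatSp}(\mathcal M)={\uparrow}\mathbf a$.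
\end{proof}

\section{Structures from forests}\label{sec:towers}

To prove Theorem~\ref{thm:real} we need a structure in which isomorphisms are paths through trees and whose computable presentations can \emph{all} be described. We take a tower of sets on which groups act simply transitively. A presentation is then described by one computable sequence of group elements, and isomorphisms become solutions of a system of linear equations over $\mathbb Z/2$.

\subsection{Towers}

A \emph{forest} is a computable set $S$ of nonempty finite sequences (over a computable alphabet) that is closed under nonempty prefixes and whose elements of length one are the \emph{roots} $\langle i\rangle$, $i\in\omega$. A node of length $n+1$ has \emph{level} $n$, and $S_n$ is the set of nodes of level $n$. The \emph{cone} of $\kappa\in S$ is the set of its extensions in $S$, including $\kappa$. A \emph{path} $Y$ of $S$ is an infinite branch $Y_0\subset Y_1\subset\cdots$ with $Y_n\in S_n$; it is \emph{above} $\langle i\rangle$ if $Y_0=\langle i\rangle$.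

Let $G_n$ be the group of finite subsets of $S_n$ under symmetric difference, written $+$, with zero $\emptyset$. We identify its elements with finitely supported functions $S_n\to\mathbb Z/2$; as data, they are given by canonical indices. Let $p\colon G_{n+1}\to G_n$ be the homomorphism such that $p(x)(\kappa)$ is the parity of the number of children of $\kappa$ in $x$. Thus $p(\{\lambda\})$ is the singleton of the parent of $\lambda$, and for $x\in G_{k+j}$ and $\kappa\in S_k$,
\begin{equation}\label{eq:pj}
p^j(x)(\kappa)=\text{the parity of the number of nodes of $x$ in the cone of }\kappa .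
\end{equation}

The language has unary predicates $V_n$, unary function symbols $\theta_{n,g}$ for $n\in\omega$, $g\in G_n$, a unary function symbol $\pi$, and a constant $o$; it is computable because $S$ is. A \emph{tower} is a structure in this language such that
\begin{itemize}
\item the sets $V_n$ partition the universe, and $o\in V_0$;
\item $g\cdot v=\theta_{n,g}(v)$ defines a simply transitive action of $G_n$ on $V_n$ (that is, $V_n\ne\emptyset$ and for $v,w\in V_n$ there is exactly one $g$ with $g\cdot v=w$), and $\theta_{n,g}$ is the identity off $V_n$;
\item $\pi$ is the identity on $V_0$, maps $V_{n+1}$ into $V_n$, and satisfies $\pi(g\cdot w)=p(g)\cdot\pi(w)$ for $w\in V_{n+1}$, $g\in G_{n+1}$.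
\end{itemize}
Every structure isomorphic to a tower is a tower. The tower $\mathcal M$ has $V_n=\{n\}\times G_n$, $g\cdot(n,x)=(n,x+g)$, $\pi(n+1,x)=(n,p(x))$ and $o=(0,\emptyset)$. The tower $\mathcal M^{(i)}$ is the same, except that $o=(0,\{\langle i\rangle\})$. The universe is an infinite computable set, which we identify with $\mathbb N$, and so these are computable structures.

For $c\in\prod_nG_n$, a \emph{$c$-solution} is a sequence $h\in\prod_nG_n$ with
\begin{equation}\label{eq:sol}
h_n=p(h_{n+1})+c_n\qquad(n\ge0).
\end{equation}
It is \emph{normalized} if $h_0=\emptyset$. A \emph{thread} is a solution for the zero sequence, $\gamma_n=p(\gamma_{n+1})$. The sum of two $c$-solutions is a thread, and the sum of a $c$-solution and a thread is a $c$-solution.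

Let $\mathcal N$ be a computable tower. Put $v_0=o^{\mathcal N}$ and choose a computable sequence of base points $v_n\in V_n^{\mathcal N}$, $n\ge1$, for instance the first elements. Let $c_n\in G_n$ be the unique element with $\pi(v_{n+1})=c_n\cdot v_n$. The sequence $c$ is computable, by search; we call it the sequence \emph{associated} with $\mathcal N$ and $(v_n)$. It measures how far the base points are from being compatible with $\pi$.

\begin{lemma}\label{lem:solutions}
The isomorphisms $\mathcal M\to\mathcal N$ are exactly the maps $f(n,x)=(x+h_n)\cdot v_n$ with $h$ a normalized $c$-solution, and $f\equiv_Th$.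
\end{lemma}

\begin{proof}
An isomorphism $f$ maps $V_n$ to $V_n^{\mathcal N}$. Write $f(n,\emptyset)=h_n\cdot v_n$; then $f(n,x)=f(x\cdot(n,\emptyset))=x\cdot f(n,\emptyset)=(x+h_n)\cdot v_n$. Conversely, for any $h\in\prod_nG_n$ this formula defines a bijection that preserves each $V_n$, commutes with each $\theta_{n,g}$, and commutes with $\pi$ on $V_0$. On $V_{n+1}$,
\begin{align*}
f(\pi(n+1,x))&=(p(x)+h_n)\cdot v_n,\\
\pi(f(n+1,x))&=p(x+h_{n+1})\cdot\pi(v_{n+1})=(p(x)+p(h_{n+1})+c_n)\cdot v_n .
\end{align*}
Since the action is free, these agree if and only if \eqref{eq:sol} holds for $n$. Also $f(o)=h_0\cdot v_0$ equals $o^{\mathcal N}=v_0$ if and only if $h_0=\emptyset$. The sequence $h$ computes $f$ by the formula, and $f$ computes $h_n$ by searching for the element with $f(n,\emptyset)=h_n\cdot v_n$.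
\end{proof}

\begin{lemma}\label{lem:threads}
If $Y$ is a path of $S$, then $(\{Y_n\})_n$ is a thread. If $\gamma$ is a thread and $\langle i\rangle\in\gamma_0$, then $\gamma$ computes a path of $S$ above $\langle i\rangle$. The degrees in $\mathrm{IsSp}(\mathcal M,\mathcal M^{(i)})$ are those that compute a path above $\langle i\rangle$; in particular $\mathcal M\cong\mathcal M^{(i)}$ if and only if there is such a path.
\end{lemma}

\begin{proof}
The first claim holds because $Y_n$ is the parent of $Y_{n+1}$. For the second, if $Y_n\in\gamma_n=p(\gamma_{n+1})$, then an odd number of children of $Y_n$ lie in $\gamma_{n+1}$; let $Y_{n+1}$ be the first of them. For the third, take $v_0=(0,\{\langle i\rangle\})$ and $v_n=(n,\emptyset)$ for $n\ge1$ in $\mathcal M^{(i)}$. Then $\pi(v_1)=(0,\emptyset)=\{\langle i\rangle\}\cdot v_0$, so $c_0=\{\langle i\rangle\}$, and $c_n=\emptyset$ for $n\ge1$. A sequence $h$ is a normalized $c$-solution if and only if $h_0=\emptyset$, $p(h_1)=\{\langle i\rangle\}$ and $p(h_{n+1})=h_n$ for $n\ge1$, that is, if and only if $h_0=\emptyset$ and $(\{\langle i\rangle\},h_1,h_2,\dots)$ is a thread. Now apply Lemma~\ref{lem:solutions} and the first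 two claims.
\end{proof}

\subsection{Other presentations}

Lemma~\ref{lem:threads} controls the special presentations $\mathcal M^{(i)}$. For $\mathrm{CatSp}(\mathcal M)$ we must control all computable $c$ that have a normalized solution: each of them is associated with a presentation, namely the tower that equals $\mathcal M$ except that $\pi(n+1,x)=(n,p(x)+c_n)$, with base points $(n,\emptyset)$. Iterating \eqref{eq:sol} gives, for $k\le m$,
\begin{equation}\label{eq:iter}
h_k=\sum_{j=k}^{m}p^{\,j-k}(c_j)+p^{\,m+1-k}(h_{m+1}).
\end{equation}

\begin{example}\label{ex:branch}
Let $S$ consist of the roots and one computable path $Y$ above $\langle0\rangle$. For $n\ge1$, $G_n=\{\emptyset,\{Y_n\}\}$. The equation $\emptyset=p(h_1)+c_0$ is solvable if and only if $c_0\subseteq\{Y_0\}$, and then \eqref{eq:sol} forces $h_{n+1}(Y_{n+1})=c_0(Y_0)+\dots+c_n(Y_n)$. So every normalized solution is computable from $c$, $\mathrm{CatSp}(\mathcal M)$ contains all degrees, and $\mathcal M^{(i)}\cong\mathcal M$ only for $i=0$.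
\end{example}

\begin{example}\label{ex:danger}
Suppose there is a computable sequence of nodes $\tau_m\in S_m$ such that $\tau_m$ lies on a path $Y^m$ above $\langle m\rangle$, and let $c_m=\{\tau_m\}$. Then $h_n=\sum_{m<n}\{Y^m_n\}$ is a normalized $c$-solution, because $p(h_{n+1})+c_n=\sum_{m\le n}\{Y^m_n\}+\{Y^n_n\}=h_n$. Now let $h$ be any normalized $c$-solution. Evaluating \eqref{eq:iter} with $k=0$ at $\langle m\rangle$ gives $0=1+p^{m+1}(h_{m+1})(\langle m\rangle)$, so $h_{m+1}$ has a node in the cone of $\langle m\rangle$. For $n>m$, $c_n$ has no node in this cone, so each node of $h_n$ in the cone has a child in $h_{n+1}$. Hence $h$ computes paths above all roots \emph{uniformly}.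
\end{example}

Example~\ref{ex:danger} is the infinite sum of the introduction in disguise: a degree in $\mathrm{CatSp}(\mathcal M)$ must then do more than compute, for each $i$ separately, a path above $\langle i\rangle$. Property (F3) below excludes this. It says that, with the help of $\emptyset''$, every presentation depends on finitely many roots only.

\begin{proposition}\label{prop:reduce}
Let $(P_i)$ and $I$ be as in Theorem~\ref{thm:real}, and let $S$ be a forest such that
\begin{itemize}
\item[(F1)] every path of $S$ above $\langle i\rangle$ computes a member of $P_i$;
\item[(F2)] if $X\in P_i$, then $X\oplus\emptyset''$ computes a path of $S$ above $\langle i\rangle$;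
\item[(F3)] every computable $c\in\prod_nG_n$ that has a $c$-solution has one, not necessarily normalized, that is computable in $\emptyset''$.
\end{itemize}
Then $\mathcal M$ and $\mathcal M^{(i)}$ satisfy the conclusions of Theorem~\ref{thm:real}.
\end{proposition}

\begin{proof}
Members of $P_i$ compute $\emptyset''$, so by (F1) and (F2) the degrees that compute a path above $\langle i\rangle$ are exactly those in ${\uparrow}P_i$. Lemma~\ref{lem:threads} gives the first two conclusions, and hence $\mathrm{CatSp}(\mathcal M)\subseteq\bigcap_{i\in I}{\uparrow}P_i$.

Let $\mathbf d\in\bigcap_{i\in I}{\uparrow}P_i$. As $I\ne\emptyset$, $\mathbf d\ge\mathbf 0''$. Let $\mathcal N$ be a computable presentation of $\mathcal M$, with associated sequence $c$. By Lemma~\ref{lem:solutions} there is a normalized $c$-solution $h$, and by (F3) there is a $c$-solution $h'\le_T\emptyset''$. The thread $\gamma=h+h'$ has $\gamma_0=h'_0$. For each of the finitely many $\langle i\rangle\in h'_0$, Lemma~\ref{lem:threads} gives a path above $\langle i\rangle$; so $i\in I$ by (F1), and $\mathbf d$ computes a path $Y^i$ above $\langle i\rangle$. Then $\mathbf d$ computes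
\[
h''_n=h'_n+\sum_{\langle i\rangle\in h'_0}\{Y^i_n\},
\]
a $c$-solution plus a finite sum of threads, with $h''_0=h'_0+h'_0=\emptyset$. So $\mathbf d$ computes an isomorphism $\mathcal M\to\mathcal N$. Composing one such isomorphism with the inverse of another, $\mathbf d$ computes an isomorphism between any two computable presentations, that is, $\mathbf d\in\mathrm{CatSp}(\mathcal M)$.
\end{proof}

\section{The forest}\label{sec:forest}

We now build a forest with properties (F1)--(F3), which completes the proof of Theorem~\ref{thm:real}.

\subsection{Freezing cones}

Formula \eqref{eq:iter} suggests a canonical solution, the series $h'_k=\sum_{m\ge k}p^{\,m-k}(c_m)$. It can fail in two ways: infinitely many nodes of level $k$ may occur in the terms, as in Example~\ref{ex:danger} for $k=0$, or one node may occur in infinitely many terms. If the first failure is excluded on all high levels, then the second propagates from a node to one of its children and traces a path of $S$ that is computable in $\emptyset''$; the hypotheses of Theorem~\ref{thm:real} forbid such a path. So the task is to exclude the first failure.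

Consider a single computable sequence $c$ and a single level $k$. Let the forest grow slowly: admit no node of level $>m$ before $c_0,\dots,c_m$ have been computed. Let $\kappa\in S_k$, and let $m$ be least with $p^{\,m-k}(c_m)(\kappa)=1$. When $c_m$ appears, the cone of $\kappa$ has no node of level $>m$. We \emph{kill} $\kappa$: no further node is admitted to its cone. Then the last term of \eqref{eq:iter} vanishes at $\kappa$, and \emph{every} $c$-solution $h$ has $h_k(\kappa)=1$. Since $h_k$ is finite, either $c$ has no solution, or this happens for finitely many $\kappa$ only.

Three difficulties remain, and each dictates a feature of the nodes.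
\begin{itemize}
\item We cannot list the computable sequences, only partial functions $\chi_e$, and waiting for a partial one would stop all growth. So each node carries a guess $y_e$: either $\infty$, ``$\chi_e$ is total'', and then the cone waits for $\chi_e$; or a number $a$, ``$\chi_e(a)$ diverges'', and then the cone stops growing if $\chi_e(a)$ converges. The oracle $\emptyset''$ knows the correct guesses.
\item If $c$ has no solution, it might kill all nodes of a level and destroy (F2). So each node comes in infinitely many copies, distinguished by a number $z$, and after $r$ kills all nodes below a barrier $b(r)$, which contains about $r^2$ copies, are protected.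
\item A level must not be attacked by infinitely many $\chi_e$. So $\chi_e$ is guessed at level $e$ and kills only on levels $k\ge e$.
\end{itemize}

\subsection{The construction}

Let $\mathbb S$ be the set of sequences $\sigma=\langle i;(x_1,y_1,z_1),\dots,(x_n,y_n,z_n)\rangle$ with $n\ge0$, $i,x_j,z_j\in\omega$ and $y_j\in\omega\cup\{\infty\}$. The level of $\sigma$ is $|\sigma|=n$, and $y_e(\sigma)$ denotes the entry $y_e$ for $1\le e\le n$. Prefixes are the sequences $\langle i;(x_1,y_1,z_1),\dots,(x_k,y_k,z_k)\rangle$ with $0\le k\le n$; a node counts as a prefix of itself. For $n\ge1$, $\sigma^-$ is the prefix of level $n-1$. Fix a computable bijection $\mathrm{code}\colon\mathbb S\to\omega$ under which proper prefixes have smaller codes: run through an effective list of $\mathbb S$ and, before each element, list its prefixes not yet listed, in order of level. Let $\#\infty=0$, $\#a=a+1$ for $a\in\omega$, and define the nondecreasing computable \emph{barrier function}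
\[
b(r)=1+\max\{\mathrm{code}(\sigma^\frown(x,y,z)):\ \mathrm{code}(\sigma)\le r,\ x\le r,\ \#y\le r,\ z\le r^2\}.
\]

Let $(\chi_e)_{e\ge1}$ list all partial computable functions from $\omega$ to finite subsets of $\mathbb S$. We write $\chi_{e,s}(m){\downarrow}$ if $\chi_e(m)$ has converged by stage $s$, with the convention that this implies $e,m<s$ and that all elements of $\chi_e(m)$ have code $<s$. Let $s(e,m)$ be the least $s$ with $\chi_{e,s}(j){\downarrow}$ for all $j\le m$, if it exists. In that case put, for $\kappa\in\mathbb S$,
\[
\varepsilon^e_m(\kappa)=|\{\tau\in\chi_e(m):|\tau|=m,\ \tau\supseteq\kappa\}|\bmod2,\qquad t^e_m(\kappa)=\sum_{j\le m}\varepsilon^e_j(\kappa)\bmod2 .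
\]
Note that $\varepsilon^e_j(\kappa)=0$ for $j<|\kappa|$.

\medskip\noindent\emph{Stage $s$, phase 1 (killing).} Go through the finitely many pairs $(e,m)$ with $s(e,m)=s$ in lexicographic order; for each, through $k=e,\dots,m$ in increasing order; and for each $k$, through the nodes $\kappa$ of level $k$ with $y_e(\kappa)=\infty$ that have already been admitted, in order of code. When $\kappa$ is \emph{considered} in this way, let $r$ be the number of kills made so far for $(e,k)$, at this and earlier stages. If $\mathrm{code}(\kappa)<b(r)$, then $\kappa$ is \emph{protected} at this moment and nothing is done. If $\kappa$ is not protected, no prefix of $\kappa$ has been killed, and $t^e_m(\kappa)=1$, then \emph{kill $\kappa$ for $(e,k)$}.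

\medskip\noindent\emph{Stage $s$, phase 2 (admission).} Let $\sigma$ be the sequence with code $s$, written as above. If $n=0$, admit $\sigma$. If $n\ge1$, admit $\sigma$ if and only if
\begin{itemize}
\item[(A0)] $\sigma^-$ has been admitted;
\item[(A1)] $(x_1,\dots,x_n)\in T_i$;
\item[(A2)] if $1\le e\le n$ and $y_e=a\in\omega$, then $\chi_e(a)$ has not converged by stage $s$;
\item[(A3)] if $1\le e\le n$ and $y_e=\infty$, then $\chi_{e,s}(j){\downarrow}$ for all $j<n$;
\item[(A4)] no prefix of $\sigma^-$ has been killed.
\end{itemize}

Let $S$ be the set of admitted sequences. Membership of $\sigma$ is decided at stage $\mathrm{code}(\sigma)$, so $S$ is computable; by (A0) it is a forest. The set of killed nodes is c.e., and roots are never killed, because kills occur on levels $k\ge e\ge1$.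

\begin{lemma}\label{lem:F12}
$S$ satisfies \textup{(F1)} and \textup{(F2)}, and $S$ has no path computable in $\emptyset''$.
\end{lemma}

\begin{proof}
By (A1), the entries $x_1,x_2,\dots$ along a path above $\langle i\rangle$ form a member of $P_i$. This is (F1), and since no member of any $P_i$ is computable in $\emptyset''$, no path is.

For (F2) let $X\in P_i$. Let $y_e=\infty$ if $\chi_e$ is total, and otherwise let $y_e$ be the least $a$ such that $\chi_e(a)$ diverges; the sequence $(y_e)$ is computable in $\emptyset''$. Put $\sigma_0=\langle i\rangle$ and $\sigma_n=\sigma_{n-1}{}^\frown(X(n-1),y_n,z_n)$, where $z_n$ is least such that this sequence is in $S$ and is never killed; $\emptyset'$ decides this. We show by induction that $z_n$ exists; then $X\oplus\emptyset''$ computes the path $(\sigma_n)$.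

Suppose $\sigma_0,\dots,\sigma_{n-1}$ are in $S$ and are never killed, and let $\lambda_z=\sigma_{n-1}{}^\frown(X(n-1),y_n,z)$. Conditions (A0) and (A4) hold for every $\lambda_z$, (A1) holds because $X\in[T_i]$, and (A2) holds because the finite guesses are correct. Condition (A3) asks that $\mathrm{code}(\lambda_z)\ge s(e,n-1)$ for the finitely many $e\le n$ with $\chi_e$ total, which is true for almost all $z$. So there is $z_0$ with $\lambda_z\in S$ for all $z\ge z_0$.

A node of level $n$ is killed for some $(e,n)$ with $1\le e\le n$. For fixed $e$ and $r$, every kill for $(e,n)$ after the first $r$ hits a node of code $\ge b(r)$, as $b$ is nondecreasing. So at most $nr$ nodes of level $n$ with code $<b(r)$ are ever killed. Take $r\ge\mathrm{code}(\sigma_{n-1}),X(n-1),\#y_n$ with $r^2+1-z_0>nr$. All $\lambda_z$ with $z_0\le z\le r^2$ are in $S$ and have code $<b(r)$, and there are more than $nr$ of them. One is never killed.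
\end{proof}

\subsection{The series converges}

For the proof of (F3) fix a computable $c\in\prod_nG_n$, a $c$-solution $h$, and $e\ge1$ with $\chi_e(m)=c_m$ for all $m$. The function $\chi_e$ is total, and we drop the superscript $e$ from $\varepsilon^e_m$ and $t^e_m$. By \eqref{eq:pj}, $\varepsilon_m(\kappa)=p^{\,m-k}(c_m)(\kappa)$ for $\kappa\in S_k$ and $m\ge k$. Hence \eqref{eq:iter} gives, for $\kappa\in S_k$ and $m\ge k$,
\begin{equation}\label{eq:forced}
h_k(\kappa)=t_m(\kappa)\quad\text{if the cone of $\kappa$ has no node of level}>m .
\end{equation}
Counting the nodes of $c_m$ above $\kappa$ child by child gives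
\begin{equation}\label{eq:children}
\varepsilon_m(\kappa)=\sum_{\lambda\in S\text{ a child of }\kappa}\varepsilon_m(\lambda)\bmod2\qquad(m>k),
\end{equation}
a sum with finitely many nonzero terms. For $k\ge e$ split $S_k$ according to the guess about $\chi_e$:
\[
S^\infty_k=\{\kappa\in S_k:y_e(\kappa)=\infty\},\qquad S^{\mathrm{fin}}_k=S_k\setminus S^\infty_k .
\]
Children of nodes in $S^\infty_k$ lie in $S^\infty_{k+1}$. If $\kappa\in S^{\mathrm{fin}}_k$ and $y_e(\kappa)=a$, then $\chi_e(a)$ converges at some stage, after which (A2) admits no extension of $\kappa$; so the cone of $\kappa$ is finite.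

\begin{lemma}\label{lem:freeze}
Let $m\ge k\ge e$, $\kappa\in S^\infty_k$ and $t_m(\kappa)=1$. Then $\kappa$ is considered for $(e,m)$ in phase~1 of stage $s=s(e,m)$. If it is not protected at that moment, then $h_k(\kappa)=1$.
\end{lemma}

\begin{proof}
Since $t_m(\kappa)=1$, some $\tau\supseteq\kappa$ lies in $\chi_e(j)$ for some $j\le m$. By the convention on convergence, $\mathrm{code}(\kappa)\le\mathrm{code}(\tau)<s$, so $\kappa$ was admitted before stage $s$ and is considered. If it is not protected, then some prefix of $\kappa$ has been killed already or $\kappa$ is killed now. By (A4), no proper extension of $\kappa$ is admitted in phase~2 of any stage $\ge s$. On the other hand, an extension of $\kappa$ of level $>m$ has the guess $y_e=\infty$, so by (A3) it can be admitted only in phase~2 of a stage $\ge s(e,m)=s$. Hence the cone of $\kappa$ has no node of level $>m$, and \eqref{eq:forced} gives $h_k(\kappa)=t_m(\kappa)=1$.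
\end{proof}

\begin{lemma}\label{lem:support}
For $k\ge e$, the set $U_k=\{\kappa\in S^\infty_k:\varepsilon_m(\kappa)=1\text{ for some }m\}$ is finite.
\end{lemma}

\begin{proof}
A node killed for $(e,k)$ was unprotected with $t_m(\kappa)=1$ at that moment, so it belongs to $h_k$ by Lemma~\ref{lem:freeze}; and a node is killed at most once. As $h_k$ is finite, the total number $r^*$ of kills for $(e,k)$ is finite, and a node of level $k$ that is protected when considered for a pair $(e,m)$ has code $<b(r^*)$. Let $\kappa\in U_k$, and let $m$ be least with $\varepsilon_m(\kappa)=1$. Then $m\ge k$ and $t_m(\kappa)=1$, so by Lemma~\ref{lem:freeze}, $\kappa\in h_k$ or $\mathrm{code}(\kappa)<b(r^*)$.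
\end{proof}

\begin{lemma}\label{lem:converge}
For $k\ge e$ and $\kappa\in S^\infty_k$, $\varepsilon_m(\kappa)=1$ for only finitely many $m$.
\end{lemma}

\begin{proof}
Let $E$ be the set of counterexamples in $\bigcup_{k\ge e}S^\infty_k$. It is defined by $\forall M\,\exists m>M\ \varepsilon_m(\kappa)=1$, with $\varepsilon$ computable, so $\emptyset''$ decides $E$. Let $\kappa\in E$ have level $k$. For infinitely many $m>k$, \eqref{eq:children} gives a child $\lambda$ of $\kappa$ with $\varepsilon_m(\lambda)=1$, and $\lambda$ lies in the finite set $U_{k+1}$. So one child serves for infinitely many $m$ and is in $E$. If $E\ne\emptyset$, then $\emptyset''$ computes a path of $S$: start with the prefixes of an element of $E$ and repeatedly search for a child in $E$. This contradicts Lemma~\ref{lem:F12}.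
\end{proof}

This lemma is the only place where the hypothesis that no member of $P_i$ is computable in $\emptyset''$ is used. Without it the series may diverge: in Example~\ref{ex:branch} with $c_m=\{Y_m\}$, the node $Y_k$ occurs in every term.

\begin{lemma}\label{lem:F3}
There is a $c$-solution $h'\le_T\emptyset''$. Thus $S$ satisfies \textup{(F3)}.
\end{lemma}

\begin{proof}
For $k\ge e$ and $\kappa\in S_k$ let $h'_k(\kappa)=\sum_{m\ge k}\varepsilon_m(\kappa)\bmod2$. The sum is finite: on $S^\infty_k$ by Lemma~\ref{lem:converge}, and on $S^{\mathrm{fin}}_k$ because $\varepsilon_m(\kappa)=0$ once $m$ exceeds the levels of the finite cone of $\kappa$. On $S^\infty_k$ the support of $h'_k$ is contained in $U_k$. On $S^{\mathrm{fin}}_k$ we have $h'_k(\kappa)=t_m(\kappa)=h_k(\kappa)$ for large $m$, by \eqref{eq:forced}. So $h'_k$ has finite support, that is, $h'_k\in G_k$.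

Let $\kappa\in S_k$, $k\ge e$. Only finitely many pairs $(m,\lambda)$ with $\lambda$ a child of $\kappa$ have $\varepsilon_m(\lambda)=1$: for $\kappa\in S^\infty_k$ by Lemmas~\ref{lem:support} and~\ref{lem:converge} at level $k+1$, and for $\kappa\in S^{\mathrm{fin}}_k$ because the cone is finite. Using $\varepsilon_k(\kappa)=c_k(\kappa)$ and \eqref{eq:children}, we may therefore interchange the sums:
\[
h'_k(\kappa)=c_k(\kappa)+\sum_{m>k}\sum_\lambda\varepsilon_m(\lambda)=c_k(\kappa)+\sum_\lambda h'_{k+1}(\lambda)=c_k(\kappa)+p(h'_{k+1})(\kappa).
\]
For $k=e-1,\dots,0$ define $h'_k=p(h'_{k+1})+c_k$ recursively. Then $h'$ is a $c$-solution.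

For $k\ge e$ the value $h'_k(\kappa)$ is computable in $\emptyset'$, uniformly in $k$ and $\kappa$: search for $M\ge k$ such that no $m>M$ has $\varepsilon_m(\kappa)=1$, and output $t_M(\kappa)$. For a finite set $D\subseteq S_k$, the statement that $h'_k$ vanishes on $S_k\setminus D$ is $\Pi^0_1(\emptyset')$. So $\emptyset''$ finds such a $D$ and with it a canonical index of $h'_k$. The finitely many $h'_k$ with $k<e$ cost nothing.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:real}]
By Lemmas~\ref{lem:F12} and~\ref{lem:F3} the forest $S$ satisfies (F1)--(F3); apply Proposition~\ref{prop:reduce}.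
\end{proof}

\section{Degrees of categoricity above $\mathbf 0''$}\label{sec:char}

The hypotheses of Theorem~\ref{thm:real} can be arranged by taking products whenever the target degree is strictly above $\mathbf 0''$. By Lemmas~\ref{lem:single} and~\ref{lem:hat}, fix $g\equiv_T\emptyset''$ such that $\{g\}$ is a $\Pi^0_1$ class.

\begin{proof}[Proof of Theorem~\ref{thm:char}]
(1) Let $\mathbf a$ be the degree of categoricity of $\mathcal A$. Since $\mathbf a\ne\mathbf 0$, $\mathcal A$ is infinite, and its computable presentations have universe $\mathbb N$. We list all candidates for presentations and, as in Lemma~\ref{lem:hat}, absorb the totality of a candidate into the members of its class. Fix a computable coding of the pairs (symbol, tuple of matching length) by numbers, and let $(\varphi_e)$ list the partial computable functions. If $\varphi_e$ is total and takes values in $\{0,1\}$ on codes of pairs whose symbol is a relation symbol, let $\mathcal A_e$ be the structure on $\mathbb N$ whose relations and operations have the values given by $\varphi_e$ on the codes. Every computable presentation of $\mathcal A$ is some $\mathcal A_e$. Let $P_e$ be the set of all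 $(f\oplus k)\oplus t$ such that $\varphi_e(j)$ halts in exactly $t(j)$ steps for each $j$, the structure $\mathcal A_e$ is defined, and $f\colon\mathcal A\cong\mathcal A_e$ with inverse $k$. With $t$ at hand, every value of $\varphi_e$ that a condition mentions can be computed, so each condition is decided by finitely many values of $f,k,t$, and the $P_e$ are uniformly $\Pi^0_1$ classes. The class $P_e$ is nonempty if and only if $\mathcal A_e$ is defined and isomorphic to $\mathcal A$, and then ${\uparrow}P_e=\mathrm{IsSp}(\mathcal A,\mathcal A_e)$, because $t$ is computable. Isomorphisms from $\mathcal A$ onto two presentations yield one between them, so $\bigcap\{{\uparrow}P_e:P_e\ne\emptyset\}=\mathrm{CatSp}(\mathcal A)={\uparrow}\mathbf a$.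

Conversely, let ${\uparrow}\mathbf a=\bigcap\{{\uparrow}P_i:P_i\ne\emptyset\}$. Since $\mathbf 0''\notin{\uparrow}\mathbf a$, some nonempty $P_{i_0}$ has no member computable in $\emptyset''$. Let $P^*_i=\{g\}\times(P_{i_0}\times P_i)$. These are uniformly $\Pi^0_1$ classes; $P^*_i\neq\emptyset$ if and only if $P_i\ne\emptyset$; and each member computes $g$ and a member of $P_{i_0}$, so it computes $\emptyset''$ and is not computable in $\emptyset''$. By \eqref{eq:product},
\[
\bigcap\{{\uparrow}P^*_i:P^*_i\ne\emptyset\}={\uparrow}\mathbf 0''\cap{\uparrow}P_{i_0}\cap\bigcap\{{\uparrow}P_i:P_i\ne\emptyset\}={\uparrow}\mathbf 0''\cap{\uparrow}\mathbf a={\uparrow}\mathbf a .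
\]
The structure $\mathcal M$ given by Theorem~\ref{thm:real} has degree of categoricity $\mathbf a$.

(2) One direction is Lemma~\ref{lem:iso}. Conversely, let ${\uparrow}\mathbf a={\uparrow}P$. Then $P\ne\emptyset$, and no member of $P$ is computable in $\emptyset''$, because $\mathbf 0''\notin{\uparrow}\mathbf a$. Apply Theorem~\ref{thm:real} to $P_0=\{g\}\times P$ and $P_i=\emptyset$ for $i>0$. Then $\mathcal M^{(0)}\cong\mathcal M$ and
\[
\mathrm{CatSp}(\mathcal M)=\mathrm{IsSp}(\mathcal M,\mathcal M^{(0)})={\uparrow}P_0={\uparrow}\mathbf 0''\cap{\uparrow}\mathbf a={\uparrow}\mathbf a,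
\]
so $\mathbf a$ is the degree of categoricity of $\mathcal M$ and is strong.

(3) Let $A\in\mathbf a$. Then $C\le_TA\le_TC'$, so $C\oplus A\in\mathbf a$ is a $\Pi^0_2$ singleton by Lemma~\ref{lem:single}(ii). Lemma~\ref{lem:hat} gives a $\Pi^0_1$ class $P=\{f\}$ with $f\in\mathbf a$, so ${\uparrow}P={\uparrow}\mathbf a$, and (2) applies.
\end{proof}

\begin{thebibliography}{1}

\bibitem{questions}
\emph{Categoricity Questions In Computable Model Theory},
\texttt{http://settheory.mathtalks.org/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2016/\allowbreak 10/\allowbreak kalimullin.pdf}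

\end{thebibliography}
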